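# Extending quasisymmetric maps by passing through the graph

## Two triangular homeomorphisms that meet on a graph

Let $A\subset\mathbb R^n$ and $B\subset\mathbb R^m$ be closed sets, let $f:A\to B$ be a bijection, and let
$$\Gamma=\{(a,f(a)):a\in A\}\subset\mathbb R^n\times\mathbb R^m$$
be its graph. The object of this lecture is a pair of homeomorphisms of $\mathbb R^n\times\mathbb R^m$ onto itself,
$$\Phi_A(x,y)=(x,\Psi_x(y)),\qquad \Phi_B(x',y')=(\Psi^*_{y'}(x'),y').$$
The first moves points only in the direction of the second factor, the second only in the direction of the first, and both land on $\Gamma$: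
$$\Phi_A(a,0)=(a,f(a))\quad(a\in A),\qquad \Phi_B(0,b)=(f^{-1}(b),b)\quad(b\in B).$$
Given such a pair, put
$$F=\Phi_B^{-1}\circ\Phi_A,\qquad\text{so that}\qquad F(a,0)=\Phi_B^{-1}(a,f(a))=(0,f(a)).\tag{1}$$
After interchanging the two factors, $F$ is a homeomorphism of $\mathbb R^{n+m}$ that extends $f$. This passage through the graph is Klee's trick.

What we want it for is an extension with controlled geometry: $f$ will be quasisymmetric, and $F$ has to be quasisymmetric on the whole space. Neither $\Phi_A$ nor $\Phi_B$ needs to have that property. We shall build them so that their derivatives, away from the sets where they meet $f$, have the form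
$$D\Phi_A(p)=\begin{pmatrix}I_n&0\\0&\tau(p)I_m\end{pmatrix}M_A(p),\qquad D\Phi_B(q)=\begin{pmatrix}\tau^*(q)I_n&0\\0&I_m\end{pmatrix}M_B(q),$$
where $M_A,M_B$ and their inverses are bounded and $\tau,\tau^*$ are positive numbers that may be very large or very small. Then, with $q=F(p)$,
$$DF(p)=M_B(q)^{-1}\begin{pmatrix}\tau^*(q)^{-1}I_n&0\\0&\tau(p)I_m\end{pmatrix}M_A(p).\tag{2}$$
If $\tau(p)\,\tau^*(F(p))$ stays between two positive constants, the middle matrix is a scalar multiple of a bounded matrix with bounded inverse, and $F$ distorts infinitesimal shapes by a bounded amount. The two unbounded factors cancel. The work lies in choosing $\tau$ and $\tau^*$ so that they do.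

## Quasisymmetric maps and the extension problem

**Definition (quasisymmetric).** A topological embedding $f:X\to Y$ between metric spaces is quasisymmetric (QS) if there is a homeomorphism $\eta:[0,\infty)\to[0,\infty)$ such that for all $a,b,x\in X$ and $t>0$
$$|x-a|\le t\,|x-b|\ \Longrightarrow\ |f(x)-f(a)|\le\eta(t)\,|f(x)-f(b)|.\tag{3}$$
It is a quasisymmetric homeomorphism if moreover $f(X)=Y$.

Thus $f$ controls ratios of distances from a common point $x$, not distances. Regard $\mathbb R^n$ as $\mathbb R^n\times\{0\}\subset\mathbb R^N$ for $N>n$. The problem, taken from "Lectures on Analysis on Metric Spaces", is this. Let $A,B\subset\mathbb R^n$ be connected and let $f:A\to B$ be a QS homeomorphism. Must there be an $N>n$ and a QS homeomorphism $F$ of $\mathbb R^N$ onto itself with $F|_A=f$?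

**Cases done by hand.** If $A$ is a point, a translation extends $f$. If $A=\{a,b\}$ has two points, a similarity of $\mathbb R^n$ taking $a\mapsto f(a)$, $b\mapsto f(b)$ extends $f$. A first case with real distortion is
$$f(z)=|z|\,z\quad\text{on }\mathbb R^N .$$
With $\varrho=|z-w|$ we claim
$$\tfrac14\,\varrho\,(|z|+\varrho)\le|f(z)-f(w)|\le2\varrho\,(|z|+\varrho).\tag{4}$$
For the upper bound, $|z|z-|w|w=|z|(z-w)+(|z|-|w|)w$ has norm at most $\varrho(|z|+|w|)\le\varrho(2|z|+\varrho)$. For the lower bound, use $2\langle z,w\rangle=|z|^2+|w|^2-\varrho^2$: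
$$\langle |z|z-|w|w,\,z-w\rangle=|z|^3+|w|^3-(|z|+|w|)\langle z,w\rangle=\tfrac12(|z|+|w|)\big((|z|-|w|)^2+\varrho^2\big)\ge\tfrac12(|z|+|w|)\varrho^2 .$$
Hence $|f(z)-f(w)|\ge\frac12(|z|+|w|)\varrho$, and $|z|+\varrho\le2|z|+|w|\le2(|z|+|w|)$ gives (4). If now $|x-a|=t|x-b|$ with $|x-b|=\varrho>0$, then (4) yields
$$|f(x)-f(a)|\le2t\varrho(|x|+t\varrho)\le 2t\max(1,t)\,\varrho(|x|+\varrho)\le8\max(t,t^2)\,|f(x)-f(b)| .$$
So $z\mapsto|z|z$ is QS on every $\mathbb R^N$. In particular $x\mapsto x|x|$ on $\mathbb R$, or on any connected subset of $\mathbb R$, has the extension $z\mapsto|z|z$. Here a formula did the work. A general $f$ is known only on $A$, and we use $x|x|$ as a test case for a general method.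

**A disconnected example.** The map $x\mapsto-(\log x)^{-1}$, $0\mapsto0$, is a QS homeomorphism between the compact sets $\{0,e^{-n!}:n=2,3,\dots\}$ and $\{0,(n!)^{-1}:n=2,3,\dots\}$, and it extends to no QS self-homeomorphism of any Euclidean space. We shall see the reason for the non-extension in a moment: $1/n!$ is not bounded by a constant times a positive power of $e^{-n!}$.

## Power bounds, and what connectedness gives

Fix $0<\alpha\le1$ and put, for $t>0$,
$$M(t)=\max(t^\alpha,t^{1/\alpha}),\qquad m(t)=\min(t^\alpha,t^{1/\alpha}).$$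
Both are increasing homeomorphisms of $(0,\infty)$ with value $1$ at $1$. We use the following rules throughout:
$$m(t)=\frac1{M(1/t)},\qquad m^{-1}=M\ \text{(inverse functions)},\qquad m(s)m(t)\le m(st)\le m(s)M(t),\qquad M(st)\le M(s)M(t).\tag{5}$$
The first two are read off from the cases $t\le1$ and $t\ge1$. For instance, $m(t)=t^\alpha$ and $M(t)=t^{1/\alpha}$ when $t\ge 1$. The last is clear because $M$ is a maximum of two powers, and $m(s)m(t)\le m(st)$ because $m$ is a minimum of two powers. Finally $m(s)\ge m(st)\,m(1/t)=m(st)/M(t)$.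

**Definition (power-QS).** A bijection $f:A\to B$ is power-QS if there are $C\ge1$ and $\alpha\in(0,1]$ such that (3) holds with $\eta=CM$, i.e. for all $x,a,b\in A$, $t>0$,
$$|x-a|\le t|x-b|\ \Longrightarrow\ |f(x)-f(a)|\le C\,M(t)\,|f(x)-f(b)| .$$

For example, $z\mapsto|z|z$ is power-QS with $C=8$, $\alpha=\frac12$, since $\max(t,t^2)\le\max(t^{1/2},t^2)$.

**Theorem 1.** Let $n,m\ge1$, let $A\subset\mathbb R^n$, $B\subset\mathbb R^m$ be nonempty and $f:A\to B$ a bijection. The following are equivalent: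

1. for some $N\ge\max(n,m)$ there is a QS homeomorphism $F:\mathbb R^N\to\mathbb R^N$ with $F(a,0)=(f(a),0)$ for $a\in A$;
2. $f$ is power-QS;
3. such an $F$ exists for every $N\ge n+m$ (and $F$ can be chosen to be a $C^1$ diffeomorphism from $\mathbb R^N\setminus(\bar A\times0)$ onto its image).

**Proposition 2.** Every QS homeomorphism $f:A\to B$ with $A$ connected is power-QS.

**Corollary.** If $A,B\subset\mathbb R^n$ are connected and $f:A\to B$ is a QS homeomorphism, then for every $N\ge2n$ with $N>n$ there is a QS homeomorphism $F$ of $\mathbb R^N$ with $F|_A=f$.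

So the answer to the problem is yes, already in $\mathbb R^{2n}$, and the extendable maps between arbitrary nonempty sets are exactly the power-QS ones.

**Proof of Proposition 2.** The purpose is to upgrade an arbitrary $\eta$ to a power, by walking from one distance to another in steps of fixed ratio. Connectedness supplies the intermediate points. We may assume that $A$ has at least two points. Taking $a=b\ne x$ in (3) shows $\eta(1)\ge1$. Let $|x-a|\le t|x-b|$. If $x=b$, then $x=a$ and there is nothing to prove. If $x=a$, the left side of the conclusion is $0$. Otherwise, since $M$ is increasing, we may replace $t$ by $|x-a|/|x-b|$. So let $|x-a|=t|x-b|$ with $x\ne a,b$. As $A$ is connected, the continuous function $|x-\cdot|$ takes on $A$ all values in $[0,\max(|x-a|,|x-b|)]$.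

*Case $t<1$.* Fix $q\in(0,1)$ with $\eta(q)\le\frac12$, which exists because $\eta(0)=0$. Put $b_0=b$ and choose $b_i\in A$ with $|x-b_i|=q^i|x-b|$. Since $|x-b_{i+1}|=q|x-b_i|$, induction gives $|f(x)-f(b_i)|\le2^{-i}|f(x)-f(b)|$. Let $k\ge0$ satisfy $q^{k+1}<t\le q^k$, and put $\beta=\log2/\log(1/q)$, so that $q^\beta=\frac12$. Then $|x-a|\le|x-b_k|$, and
$$|f(x)-f(a)|\le\eta(1)2^{-k}|f(x)-f(b)|\le2\eta(1)\,t^\beta|f(x)-f(b)|,$$
because $t^\beta>q^{(k+1)\beta}=2^{-(k+1)}$.

*Case $t\ge1$.* Let $2^k\le t<2^{k+1}$, $a_0=b$, and choose $a_i\in A$ with $|x-a_i|=2^i|x-b|$ for $1\le i\le k$. This is possible because $2^k|x-b|\le|x-a|$. Each step costs a factor $\eta(2)$, and $|x-a|\le2|x-a_k|$. Therefore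
$$|f(x)-f(a)|\le\eta(2)^{k+1}|f(x)-f(b)|\le\eta(2)\,t^{\log_2\eta(2)}|f(x)-f(b)|,$$
where $\eta(2)\ge\eta(1)\ge1$.

Take $\alpha=\min\{1,\beta,1/\max(1,\log_2\eta(2))\}$ and $C=\max(2\eta(1),\eta(2))$. For $t<1$ we have $t^\beta\le t^\alpha=M(t)$, and for $t\ge1$ we have $t^{\log_2\eta(2)}\le t^{1/\alpha}=M(t)$. $\square$

**Proof of (1)⇒(2) and (3)⇒(1) in Theorem 1.** $\mathbb R^N$ is connected, so a QS homeomorphism $F$ of $\mathbb R^N$ is power-QS by Proposition 2. Hence so is its restriction $f$. The implication (3)⇒(1) is trivial.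

This explains the disconnected example. If $f$ is power-QS, fix $x$ and $b\ne x$. For $a$ close to $x$ we get $|f(x)-f(a)|\le C(|x-a|/|x-b|)^\alpha|f(x)-f(b)|$, so $f$ is Hölder at $x$. For $f=-1/\log$ at $x=0$ this would say $1/n!\le C'e^{-\alpha n!}$ for all large $n$, which is false. So this $f$ is not power-QS, and by (1)⇒(2) it has no extension.

**Reduction of (2)⇒(3).** Let $N\ge n+m$. We may regard $B$ as a subset of $\mathbb R^{N-n}\supset\mathbb R^m$, i.e. replace $m$ by $N-n$. A map $F$ of $\mathbb R^n\times\mathbb R^{N-n}$ with $F(a,0)=(0,f(a))$, followed by a permutation of coordinates, is what (3) asks for. So it suffices to show the following.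

> **(∗)** If $A\subset\mathbb R^n$ and $B\subset\mathbb R^m$ are nonempty and $f:A\to B$ is power-QS, then there is a QS homeomorphism $F$ of $\mathbb R^n\times\mathbb R^m$ with $F(a,0)=(0,f(a))$ for all $a\in A$, which is a $C^1$ diffeomorphism off $\bar A\times0$ onto its image.

## Unscaled shears fail for $x|x|$; boxes of size $r\times\sigma$

For closed $A,B$ and a homeomorphism $f$, the simplest pair in (1) comes from Tietze's theorem. Extend $f$ to a continuous $\tilde f:\mathbb R^n\to\mathbb R^m$ and $f^{-1}$ to a continuous $\tilde g:\mathbb R^m\to\mathbb R^n$, and use the shears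
$$(x,y)\mapsto(x,y+\tilde f(x)),\qquad(x',y')\mapsto(x'+\tilde g(y'),y').$$
They are homeomorphisms and (1) holds. Test this on $f(x)=x|x|$, $A=B=\mathbb R$, where no extension is needed and $f^{-1}(y)=g(y)=\operatorname{sgn}(y)\sqrt{|y|}$. Here
$$F(x,y)=\big(x-g(y+x|x|),\ y+x|x|\big),\qquad F(r,0)=(0,r^2),\qquad F(0,r)=(-\sqrt r,\,r).$$
The points $(r,0)$ and $(0,r)$ are equally far from the fixed point $0$, but their images have norms $r^2$ and at least $\sqrt r$. The quotient is at least $r^{-3/2}\to\infty$ as $r\to0$, so (3) fails with $t=1$, and $F$ is not QS.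

The computation shows what is wrong. Near $(0,0)$ at distance $r$, horizontal displacement $r$ along $A$ becomes vertical displacement $r^2$ of the graph, while a vertical displacement $r$ is left at $r$. To be round at scale $r$, the map $F$ must send both to size $r^2$. So the first map should *multiply $y$ by about $r^2/r$* at distance $r$ from $(0,0)$: the ball of radius $r$ should become a box of width $r$ and height $r^2$. Dually, the second map should carry the ball of radius $R$ about $(0,0)$ to a box of width $\sqrt R$ and height $R$, multiplying $x'$ by about $\sqrt R/R$. For $R=r^2$ this is the *same* box, and the factors $r^2/r=r$ and $\sqrt R/R=1/r$ are reciprocal.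

In general we need, for each $a\in A$ and each scale $r$, a height $\sigma(a,r)$ that measures $|f(a)-f(a')|$ for $|a-a'|$ about $r$. We then want $y\mapsto\varphi+\tau y$, where $\varphi$ is an average of $f$ at the scale of the distance to $A\times0$ and $\tau$ is $\sigma$ divided by that scale. Three things have to be arranged: $\sigma$ must make sense at scales where $A$ has no points, it must be differentiable with the right signs, and the triangular map must be invertible.

## The inverse map and the closure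

If $A$ is a single point $\{a\}$, the translation $F(x,y)=(x-a,y+f(a))$ proves (∗). From now on $A$, and hence $B$, has at least two points.

**Step 1: the inverse is power-QS.** We need this because the construction will be applied to $f^{-1}$ as well. Let $|f(x)-f(a)|\le t|f(x)-f(b)|$. If $x=b$, then $f(a)=f(x)$ and all three points agree. If $x=a$ there is nothing to prove. If $a=b\ne x$ then $t\ge1$, and $|x-a|=|x-b|\le M(C)M(t)|x-b|$. Let $x,a,b$ be distinct and $u=|x-a|/|x-b|$. Then $|x-b|=u^{-1}|x-a|$ and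
$$|f(x)-f(b)|\le CM(1/u)|f(x)-f(a)|\le CM(1/u)\,t\,|f(x)-f(b)| .$$
So $m(u)=1/M(1/u)\le Ct$, i.e. $u\le M(Ct)\le M(C)M(t)$. Hence $f^{-1}$ is power-QS with the same $\alpha$.

**Step 2: we may assume that $A$ and $B$ are closed.** The purpose is to have nearest points available. Put $\eta=CM$, $\eta(0)=0$. Let $x_i\in A$, $x_i\to\bar x\in\bar A$. Pick $b\in A\setminus\{\bar x\}$ and $b'\in A\setminus\{b\}$. Then
$$|f(b)-f(x_i)|\le\eta\!\left(\tfrac{|b-x_i|}{|b-b'|}\right)|f(b)-f(b')|$$
is bounded in $i$. Moreover, for $i$ and $j$ large,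
$$|f(x_i)-f(x_j)|\le\eta\!\left(\tfrac{|x_i-x_j|}{|x_i-b|}\right)|f(x_i)-f(b)|\to0,$$
since $|x_i-b|$ stays away from $0$. So $f(x_i)$ converges. Interleaving two sequences shows that the limit depends only on $\bar x$, and constant sequences show that it is $f(\bar x)$ when $\bar x\in A$. This defines $\bar f:\bar A\to\bar B$.

The map $\bar f$ satisfies (3) with the same $\eta$. Let $|x-a|\le t|x-b|$ in $\bar A$. If $x=b$, then $x=a$ and the claim is trivial. If $x\ne b$, take $x_i\to x$, $a_i\to a$, $b_i\to b$ in $A$ and $t_i=\max(t,|x_i-a_i|/|x_i-b_i|)\to t$. Then let $i\to\infty$ in $|f(x_i)-f(a_i)|\le\eta(t_i)|f(x_i)-f(b_i)|$. By (3), with $b\ne x$ fixed and $a\to x$, $\bar f$ is continuous. The same argument extends $f^{-1}$ continuously to $\bar B\to\bar A$. The two extensions are mutually inverse on dense sets, hence everywhere. So $\bar f:\bar A\to\bar B$ is a power-QS bijection of closed sets, and an $F$ as in (∗) for $\bar f$ serves for $f$.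

**Conventions.** From now on $A$ and $B$ are closed with at least two points. $C_0$ is the power-QS constant of $f$ and $\alpha$ its exponent. $C,c>0$ denote constants that depend only on $n$, $m$ and the power-QS data, and they may change from line to line. $X\approx Y$ means $cY\le X\le CY$.

## The scale function and its inverse

For $a\in A$, $r>0$ put
$$\sigma_0(a,r)=\sup_{b\in A\setminus\{a\}}|f(a)-f(b)|\;m\!\left(\frac r{|a-b|}\right).\tag{6}$$

Two examples. For $A=\{0,1\}$ and $f=\mathrm{id}$ there is one term, and $\sigma_0(0,r)=m(r)$. Compare the more obvious candidate $\operatorname{diam}f(A\cap\bar B(0,r))$, which is $0$ for $r<1$ and $1$ for $r\ge1$: it vanishes and jumps, whereas (6) interpolates across gaps of $A$ by powers. For $f(x)=x|x|$ on $\mathbb R$ with $\alpha=\frac12$, the term of $b$ at $a=0$ is $|b|^2m(r/|b|)$. It equals $|b|^{3/2}r^{1/2}\le r^2$ if $|b|\le r$, and it equals $r^2$ if $|b|\ge r$. So $\sigma_0(0,r)=r^2$, the height found above.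

Since $m(1)=1$, the term $b=a'$ of (6) gives
$$|f(a)-f(a')|\le\sigma_0(a,|a-a'|)\qquad(a\ne a').\tag{7}$$

**Lemma 3.** For all $a,a'\in A$ and $r,t>0$:

* (S1) $m(t)\sigma_0(a,r)\le\sigma_0(a,tr)\le M(t)\sigma_0(a,r)$, and $0<\sigma_0<\infty$;
* (S2) if $|a-a'|\le r$, then $\sigma_0(a',r)\le C\sigma_0(a,r)$;
* (S3) if $a\ne a'$, then $|f(a)-f(a')|\approx\sigma_0(a,|a-a'|)$.

**Proof.** *(S1), inequalities.* Put $s=r/|a-b|$ in $m(t)m(s)\le m(ts)\le M(t)m(s)$, multiply by $|f(a)-f(b)|$ and take suprema, in $[0,\infty]$ for now. Positivity is clear, as $A$ has a second point and $f$ is injective. Note that $\sigma_0(a,\cdot)$ is nondecreasing, because $m$ is.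

*(S3) and finiteness.* One bound is (7). For the other, let $b\ne a$ and $|a-b|=t|a-a'|$. The term of $b$ in $\sigma_0(a,|a-a'|)$ is
$$|f(a)-f(b)|\,m(1/t)\le C_0M(t)|f(a)-f(a')|\cdot\frac1{M(t)}=C_0|f(a)-f(a')| .$$
So $\sigma_0(a,|a-a'|)\le C_0|f(a)-f(a')|<\infty$. By the inequalities in (S1), finiteness at one radius gives finiteness at all radii.

*(S2).* Let $a\ne a'$, $b\in A\setminus\{a'\}$ and $\varrho=|a'-b|$. We bound the term of $b$ in $\sigma_0(a',r)$.

If $\varrho\ge|a-a'|$, then $|a-b|\le2\varrho$. By (7) and monotonicity,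
$$|f(a')-f(b)|\le|f(a')-f(a)|+|f(a)-f(b)|\le2\sigma_0(a,2\varrho)\le2M(2)\sigma_0(a,\varrho).$$
Hence, by (S1), $|f(a')-f(b)|\,m(r/\varrho)\le2M(2)\,m(r/\varrho)\sigma_0(a,\varrho)\le2M(2)\sigma_0(a,r)$.

If $\varrho<|a-a'|\le r$, the power-QS condition at $a'$ gives $|f(a')-f(b)|\le C_0(\varrho/|a-a'|)^\alpha|f(a')-f(a)|$, and $m(r/\varrho)=(r/\varrho)^\alpha$. So the term is at most
$$C_0|f(a)-f(a')|\left(\frac r{|a-a'|}\right)^\alpha=C_0|f(a)-f(a')|\,m\!\left(\frac r{|a-a'|}\right)\le C_0\sigma_0(a,r).\qquad\square$$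

By (S1), $\sigma_0(a,\cdot)$ is continuous (let $t\to1$), strictly increasing ($m(t)>1$ for $t>1$), and tends to $0$ and $\infty$ at the ends. So it is a homeomorphism of $(0,\infty)$ onto itself. For $b=f(a)\in B$ let $\sigma_0^*(b,\cdot)$ be its inverse function:
$$\sigma_0^*(f(a),\sigma_0(a,r))=r.\tag{8}$$
For the map $x|x|$ this gives $\sigma^*_0(0,R)=\sqrt R$. We use the inverse function, and not formula (6) for $f^{-1}$, so that the boxes of $f$ and of $f^{-1}$ match exactly. The next lemma says that nothing is lost by this.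

**Lemma 4.** $\sigma_0^*$ satisfies (S1)–(S3) with respect to $f^{-1}:B\to A$, with the same $\alpha$ in (S1).

**Proof.** *(S1).* Let $b=f(a)$, $R=\sigma_0(a,r)$. Apply the increasing function $\sigma_0^*(b,\cdot)$ to $m(t)R\le\sigma_0(a,tr)$: this gives $\sigma_0^*(b,m(t)R)\le tr=t\,\sigma_0^*(b,R)$. With $T=m(t)$, $t=M(T)$, this reads $\sigma_0^*(b,TR)\le M(T)\sigma_0^*(b,R)$ for all $T>0$. Replacing $T$ by $1/T$ and $R$ by $TR$ gives $\sigma_0^*(b,R)\le M(1/T)\sigma_0^*(b,TR)$, i.e. $\sigma_0^*(b,TR)\ge m(T)\sigma_0^*(b,R)$.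

*(S3).* Apply $\sigma_0^*(f(a),\cdot)$ to $|f(a)-f(a')|\le\sigma_0(a,|a-a'|)\le C_0|f(a)-f(a')|$ and use (S1):
$$\sigma_0^*(f(a),|f(a)-f(a')|)\le|a-a'|\le M(C_0)\,\sigma_0^*(f(a),|f(a)-f(a')|).$$

*(S2).* Let $b=f(a)$, $b'=f(a')$, $0<|b-b'|\le R$, $r=\sigma_0^*(b,R)$, so $\sigma_0(a,r)=R$. Since $m(M(C_0))=C_0$,
$$\sigma_0(a,|a-a'|)\le C_0|b-b'|\le C_0R=C_0\sigma_0(a,r)\le\sigma_0(a,M(C_0)r),$$
so $|a-a'|\le M(C_0)r$. Now (S2) for $\sigma_0$ at radius $M(C_0)r$, with a constant $C'\ge1$, gives
$$R=\sigma_0(a,r)\le\sigma_0(a,M(C_0)r)\le C'\sigma_0(a',M(C_0)r)\le\sigma_0(a',M(C')M(C_0)r).$$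
Applying $\sigma_0^*(b',\cdot)$ gives $\sigma_0^*(b',R)\le M(C')M(C_0)\,\sigma_0^*(b,R)$. $\square$

The next two sections use only (S1)–(S3), the closedness of $A$, and $n,m\ge1$. So everything there applies equally to $(A,f,\sigma_0)$ and to $(B,f^{-1},\sigma_0^*)$.

## A smooth average of $f$ and a scale with $\sigma$ increasing in $s$

We now extend $f$ and $\sigma_0$ from $A$ to smooth functions of a point $x\in\mathbb R^n$ and a scale $s$ comparable to or larger than the distance from $x$ to $A$.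

**Step 1: a regularized distance.** The distance to $A$ is not differentiable, so we replace it. By Stein, *Singular Integrals and Differentiability Properties of Functions*, Ch. VI, Thm 2, after rescaling, there is $d:\mathbb R^n\to[0,\infty)$ with
$$\operatorname{dist}(x,A)\le d(x)\le C_d\operatorname{dist}(x,A),\qquad d\in C^\infty(\mathbb R^n\setminus A),\qquad|\nabla d|\le C\ \text{off }A,$$
where $C_d\ge1$ (and $d\equiv0$ if $A=\mathbb R^n$). Then $d^2\in C^1(\mathbb R^n)$ with zero gradient on $A$. Indeed, at $a\in A$ we have $d(x)^2\le C_d^2|x-a|^2$, and off $A$ the gradient $2d\nabla d$ tends to $0$ as $x$ approaches $A$.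

**Step 2: the domain and near points.** This fixes which points of $A$ may influence $(x,s)$. Let
$$O=\{(x,s):x\in\mathbb R^n,\ s>0,\ \operatorname{dist}(x,A)<\tfrac32s\},$$
an open set with the property that $(x,s)\in O$ and $s'\ge s$ imply $(x,s')\in O$. Call $a\in A$ *near* $(x,s)$ if $|x-a|\le16s$. Then $a$ is near $(x,s')$ for all $s'\ge s$. If $(x,s)\in O$, a point of $A$ nearest to $x$ is near. Two near points satisfy $|a-a'|\le32s$. Comparing through the radius $32s$ with (S1) and (S2), and using (S3), we get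
$$\sigma_0(a,\kappa s)\approx\sigma_0(a',\kappa's)\quad(\kappa,\kappa'\in[\tfrac12,2]),\qquad|f(a)-f(a')|\le C\sigma_0(a,s).\tag{9}$$

**Step 3: a partition of unity in position and scale.** It will average $f$ and $\log\sigma_0$ over near points. For $k\in\mathbb Z$ let $A_k$ be a maximal subset of $A$ whose distinct points have distance at least $2^k$. Every point of $A$ is within $2^k$ of $A_k$. Let $\beta:[0,\infty)\to[0,1]$ be smooth with $\beta=1$ on $[0,4]$ and $\beta=0$ on $[8,\infty)$. Let $\theta\ge0$ be smooth on $\mathbb R$, supported in $(-1,1)$, with $\sum_{k\in\mathbb Z}\theta(\cdot-k)\equiv1$. Put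
$$w_{k,a}(x,s)=\theta(\log_2s-k)\,\beta(|x-a|/2^k)\quad(a\in A_k),\qquad W=\sum w_{k,a},\qquad\omega_{k,a}=w_{k,a}/W .$$

If $w_{k,a}(x,s)\ne0$, then $s/2<2^k<2s$ and $|x-a|<8\cdot2^k<16s$, so $a$ is near. At each $(x,s)$ at most $C(n)$ of the functions are nonzero: at most two values of $k$ occur, and $B(x,8\cdot2^k)$ contains boundedly many $2^k$-separated points. The family is locally finite for the same reason.

On $O$ we have $W\ge1$. If $\theta(\log_2s-k)>0$, then $\operatorname{dist}(x,A)<\frac32s<3\cdot2^k$, so some $a\in A_k$ has $|x-a|\le4\cdot2^k$ and $\sum_{a\in A_k}\beta(|x-a|/2^k)\ge1$. Hence $W\ge\sum_k\theta(\log_2s-k)=1$.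

The functions $w_{k,a}$ are smooth ($\beta$ is constant near $0$), and $|\nabla w_{k,a}|\le C/s$, since $2^k$ is comparable to $s$ wherever $w_{k,a}$ does not vanish identically nearby. Where $w_{k,a}=0$, a minimum, also $\nabla w_{k,a}=0$. So $|\nabla W|\le C/s$, and on $O$
$$|\nabla\omega_{k,a}|\le C/s,\quad\nabla\omega_{k,a}=0\text{ where }w_{k,a}=0,\quad\sum\omega_{k,a}=1,\quad\sum\nabla\omega_{k,a}=0.$$

**Step 4: the averages.** Define smooth functions on $O$ by
$$\varphi(x,s)=\sum\omega_{k,a}f(a),\qquad g(x,s)=\sum\omega_{k,a}\log\sigma_0(a,2^k).$$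
For every $a_0$ near $(x,s)\in O$,
$$|\varphi-f(a_0)|\le C\sigma_0(a_0,s),\quad|\nabla\varphi|\le\frac{C\sigma_0(a_0,s)}s,\quad|g-\log\sigma_0(a_0,s)|\le C_1,\quad|\nabla g|\le\frac Cs.\tag{10}$$
To see this, write $\varphi-f(a_0)=\sum\omega_{k,a}(f(a)-f(a_0))$ and $\nabla\varphi=\sum\nabla\omega_{k,a}(f(a)-f(a_0))$. Only near $a$ contribute, there are at most $C(n)$ of them, and (9) applies. Likewise subtract the number $\log\sigma_0(a_0,s)$ from $\log\sigma_0(a,2^k)$, where $2^k=\kappa s$ with $\kappa\in(\frac12,2)$.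

**Step 5: averaging over scales makes $\sigma$ increasing.** We shall need a scale whose logarithmic derivative in $s$ is bounded *below* by a positive constant. Bounds such as (10) do not give this for $e^g$: the function $\log s+\sin(5\log s)$ stays within $1$ of $\log s$ and has derivative at most $6/s$, yet it is not monotone. But over a long range of scales $\log\sigma_0$ gains more than the error $2C_1$, and an average over such a range turns this gain into a derivative. Choose $\ell\ge1$ with $\alpha\ell\ge2C_1+1$ and set, on $O$,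
$$\sigma(x,s)=\exp\Big(\frac1\ell\int_0^\ell g(x,e^us)\,du\Big).$$
Then $\sigma\in C^1(O)$, and $|\partial_x\log\sigma|\le\frac1\ell\int_0^\ell\frac C{e^us}\,du\le C/s$. Since $s\,\partial_s[g(x,e^us)]=\partial_u[g(x,e^us)]$, the integral of the derivative telescopes:
$$e:=s\,\partial_s\log\sigma=\tfrac1\ell\big(g(x,e^\ell s)-g(x,s)\big)\in[1/\ell,\,C].\tag{11}$$
Lower bound: let $a$ be near $(x,s)$, hence near $(x,e^\ell s)$. By (10) and (S1),
$$g(x,e^\ell s)-g(x,s)\ge\log\frac{\sigma_0(a,e^\ell s)}{\sigma_0(a,s)}-2C_1\ge\alpha\ell-2C_1\ge1.$$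
Upper bound: $g(x,e^\ell s)-g(x,s)=\int_0^\ell\partial_u[g(x,e^us)]\,du\le C\ell$ by $|\nabla g|\le C/s$.

**Step 6: $\sigma$ is still the right scale.** For $a$ near $(x,s)\in O$,
$$\sigma(x,s)\approx\sigma_0(a,s).\tag{12}$$
For $0\le u\le\ell$ the point $a$ is near $(x,e^us)$, so $|g(x,e^us)-\log\sigma_0(a,e^us)|\le C_1$. By (S1), $0\le\log\frac{\sigma_0(a,e^us)}{\sigma_0(a,s)}\le\frac u\alpha\le\frac\ell\alpha$. Averaging over $u$ gives $|\log\sigma(x,s)-\log\sigma_0(a,s)|\le C_1+\ell/\alpha$.

**Step 7: fixing $L$.** By (10) and (12) we can fix $C_2,C_3\ge1$ and $c_4>0$ such that on $O$, for near $a$,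
$$|\partial_s\varphi|\le C_2\,\sigma/s,\qquad|\varphi-f(a)|\le C_3\sigma_0(a,s),\qquad\sigma(x,s)\ge c_4\sigma_0(a,s).$$
Then fix
$$L\ge\max\big(2\ell C_2,\ 2\sqrt2\,C_3/c_4\big).\tag{13}$$
The first bound will make the dependence of $\varphi$ on $y$ a small perturbation, and the second will keep vertical displacements visible.

## The triangular map $\Phi_A$

For $p=(x,y)\in\mathbb R^n\times\mathbb R^m$ let $s=s(p)=\sqrt{|y|^2+d(x)^2}$. If $p\notin A\times0$, then $s>0$ and $\operatorname{dist}(x,A)\le d(x)\le s$, so $(x,s)\in O$. Put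
$$\tau(p)=\frac{L\,\sigma(x,s)}s,\qquad\Phi_A(x,y)=(x,\Psi_x(y)),\quad\Psi_x(y)=\varphi(x,s)+\tau(p)\,y,$$
and $\Phi_A(a,0)=(a,f(a))$ for $a\in A$. Off $A\times0$ the function $s$ is $C^1$, because $s^2=|y|^2+d^2$ is $C^1$ and positive. Hence $\Phi_A$ is $C^1$ there.

The first lemma says that $\Phi_A$ turns the sphere of radius $r$ about $(a,0)$ into something comparable to the boundary of a box of size $r\times\sigma_0(a,r)$ about $(a,f(a))$.

**Lemma 5 (box estimate).** Let $a\in A$, $r=|p-(a,0)|>0$, $(u,v)=\Phi_A(p)$. Then $|u-a|\le r$, $|v-f(a)|\le C\sigma_0(a,r)$, and either $|u-a|\ge cr$ or $|v-f(a)|\ge c\,\sigma_0(a,r)$.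

**Proof.** Let $p=(x,y)$. As $u=x$, $|u-a|\le r$. If $p=(a',0)$ with $a'\in A$, then $|u-a|=r$ and $|v-f(a)|=|f(a')-f(a)|\le C\sigma_0(a,r)$ by (S3). Now let $p\notin A\times0$, and let $a_x\in A$ be nearest to $x$.

*Upper bound for $v$.* We have $|x-a_x|\le d(x)\le s$, so $a_x$ is near $(x,s)$, and $|a-a_x|\le2|x-a|\le2r$. Also $d(x)\le C_d|x-a|$, so $s^2\le|y|^2+C_d^2|x-a|^2\le C_d^2r^2$, i.e. $s\le C_dr$. Since $\tau|y|\le L\sigma(x,s)$, (10), (12) and (S1)–(S3) give
$$|v-f(a)|\le|\varphi-f(a_x)|+|f(a_x)-f(a)|+L\sigma(x,s)\le C\sigma_0(a_x,2C_dr)+C\sigma_0(a,2r)\le C\sigma_0(a,r).$$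

*The alternative.* If $|x-a|\ge r/(2C_d)$, the first alternative holds. Otherwise $|x-a|<r/2$, hence $|y|\ge r/2$, and $d(x)\le C_d|x-a|<r/2\le|y|$. So $s^2\le2|y|^2$, i.e. $|y|\ge s/\sqrt2$. Moreover $s\ge|y|\ge r/2>|x-a|$, so $a$ is near $(x,s)$. By the choice (13) of $L$,
$$|v-f(a)|\ge\frac{L\sigma|y|}s-|\varphi-f(a)|\ge\Big(\frac{Lc_4}{\sqrt2}-C_3\Big)\sigma_0(a,s)\ge C_3\sigma_0(a,r/2)\ge c\,\sigma_0(a,r).\qquad\square$$

**Lemma 6.** $\Phi_A$ is a homeomorphism of $\mathbb R^{n+m}$ onto itself. It maps $A\times0$ onto $\Gamma$ and restricts to a $C^1$ diffeomorphism $\mathbb R^{n+m}\setminus(A\times0)\to\mathbb R^{n+m}\setminus\Gamma$. Moreover, for $p\notin A\times0$,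
$$D\Phi_A(p)=\begin{pmatrix}I_n&0\\0&\tau(p)I_m\end{pmatrix}M_A(p),\qquad\|M_A(p)\|,\ \|M_A(p)^{-1}\|\le C.$$

**Proof.** **Step 1: the radial part.** This step shows that $y\mapsto\tau y$ is invertible on each fiber; here the lower bound in (11) is used. Fix $x$ and let $E_x(y)=\tau(x,y)\,y$, $E_x(0)=0$. For fixed $x$, $\tau=L\sigma(x,s)/s$ is a function of $s$ with $s\,\partial_s\tau=(e-1)\tau$, and $\partial_ys=y/s$. So where $s>0$
$$DE_x=\tau I+(\partial_s\tau)\,\frac{y\otimes y}s .$$
This is symmetric. It has eigenvalue $\tau$ on $y^\perp$ and, for $y\ne0$, in the direction of $y$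
$$\tau\Big(1+(e-1)\frac{|y|^2}{s^2}\Big)=\tau\Big(\frac{d^2}{s^2}+e\,\frac{|y|^2}{s^2}\Big),$$
a convex combination of $\tau$ and $e\tau$. By (11) all eigenvalues lie in $[\tau/\ell,C\tau]$. The map $E_x$ is radial with profile $|y|\mapsto L\sigma(x,s)|y|/s$, whose derivative is the last eigenvalue. So the profile is strictly increasing. It tends to $\infty$ with $|y|$, since then $|y|/s\to1$, and $\sigma(x,s)\to\infty$ by (12) and (S1). It tends to $0$ as $|y|\to0$: clearly if $x\notin A$, and if $x\in A$ because then $s=|y|$ and $\sigma(x,|y|)\approx\sigma_0(x,|y|)\to0$. Hence $E_x$ is a homeomorphism of $\mathbb R^m$ and a $C^1$ diffeomorphism off $0$ (everywhere if $x\notin A$).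

**Step 2: $\varphi$ is a small perturbation.** We show that each $\Psi_x$ is a homeomorphism of $\mathbb R^m$. Let $h_x=\varphi(x,s(x,\cdot))\circ E_x^{-1}$, with $h_x(0)=f(x)$ if $x\in A$. It is continuous; at $0$ for $x\in A$ this follows from $|\varphi(x,s)-f(x)|\le C\sigma_0(x,s)\to0$ as $s\to 0$, see (10). Where $s>0$, the derivative $D_y[\varphi(x,s)]=\partial_s\varphi\otimes y/s$ has norm at most $C_2\sigma/s=(C_2/L)\tau$, and $\|DE_x^{-1}\|\le\ell/\tau$ at the image point. So by (13)
$$\|Dh_x\|\le\frac{C_2}L\,\tau\cdot\frac\ell\tau\le\frac12 .$$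
Hence $h_x$ is $\frac12$-Lipschitz. For $x\notin A$ this is the mean value inequality. For $x\in A$ it holds on segments avoiding $0$, then by continuity on segments ending at $0$, and a segment through $0$ is split there. So $|(z+h_x(z))-(z'+h_x(z'))|\ge\frac12|z-z'|$, and $\mathrm{id}+h_x$ is injective with Lipschitz inverse. It is surjective by the contraction principle applied to $z\mapsto w-h_x(z)$ for each $w$. Thus $\mathrm{id}+h_x$ is a homeomorphism of $\mathbb R^m$, and so is
$$\Psi_x=(\mathrm{id}+h_x)\circ E_x ,\qquad\text{with }\Psi_a(0)=f(a)\text{ for }a\in A .$$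

**Step 3: $\Phi_A$ is a homeomorphism.** As every $\Psi_x$ is a bijection of $\mathbb R^m$, $\Phi_A$ is a bijection of $\mathbb R^{n+m}$. It is continuous off $A\times0$, and at $(a,0)$ by Lemma 5 and $\sigma_0(a,r)\to0$ as $r\to0$. By invariance of domain it is a homeomorphism. Clearly $\Phi_A(A\times0)=\Gamma$.

**Step 4: the derivative.** This gives the factorization announced at the start. Off $A\times0$,
$$D\Phi_A=\begin{pmatrix}I&0\\P&Q\end{pmatrix},\qquad Q=(I+Dh_x)\,DE_x,$$
with $Dh_x$ evaluated at $E_x(y)$. By Steps 1 and 2, $\|Q\|\le C\tau$ and $\|Q^{-1}\|\le2\ell/\tau$. In particular $D\Phi_A$ is invertible, and with Step 3 the inverse function theorem gives the diffeomorphism claim. Next,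
$$P=\partial_x\varphi+\partial_s\varphi\otimes\partial_xs+y\otimes(\partial_x\tau+\partial_s\tau\,\partial_xs).$$
Here $|\partial_xs|=|d\,\nabla d|/s\le C$ (read as $0$ on $A$), and $|y|\le s$. By (10) and (12), $|\nabla\varphi|\le C\sigma/s\le C\tau$. Finally $|\partial_x\tau|=\tau|\partial_x\log\sigma|\le C\tau/s$ and $|\partial_s\tau|=|e-1|\tau/s\le C\tau/s$. So $\|P\|\le C\tau$. Put
$$M_A=\begin{pmatrix}I&0\\P/\tau&Q/\tau\end{pmatrix},\qquad M_A^{-1}=\begin{pmatrix}I&0\\-Q^{-1}P&\tau Q^{-1}\end{pmatrix}.$$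
Both are bounded by the estimates for $P$, $Q$, $Q^{-1}$. $\square$

**The map $\Phi_B$.** Apply the construction to $(B,f^{-1},\sigma_0^*)$, with the two factors interchanged; Lemma 4 permits this. We get a homeomorphism of $\mathbb R^n\times\mathbb R^m$ which off $0\times B$ has the form
$$\Phi_B(x',y')=(\varphi^*(y',s^*)+\tau^*x',\,y'),\qquad s^*=\sqrt{|x'|^2+d^*(y')^2},$$
with $\Phi_B(0,b)=(f^{-1}(b),b)$ for $b\in B$. So $\Phi_B(0\times B)=\Gamma$, and $\Phi_B$ is a $C^1$ diffeomorphism between the complements of $0\times B$ and $\Gamma$, with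
$$D\Phi_B(q)=\begin{pmatrix}\tau^*(q)I_n&0\\0&I_m\end{pmatrix}M_B(q),\qquad\|M_B\|,\|M_B^{-1}\|\le C.$$
Lemma 5 becomes: if $b\in B$, $r'=|q-(0,b)|>0$ and $(u,v)=\Phi_B(q)$, then $|v-b|\le r'$, $|u-f^{-1}(b)|\le C\sigma_0^*(b,r')$, and either $|v-b|\ge cr'$ or $|u-f^{-1}(b)|\ge c\,\sigma_0^*(b,r')$.

## The composition $F=\Phi_B^{-1}\circ\Phi_A$ and the relation $\tau\tau^*\approx1$

$F$ is a homeomorphism of $\mathbb R^{n+m}$ with $F(a,0)=(0,f(a))$, and a $C^1$ diffeomorphism of $\mathbb R^{n+m}\setminus(A\times0)$ onto $\mathbb R^{n+m}\setminus(0\times B)$. The first lemma compares the two families of boxes and shows that $F$ sends spheres about points of $A\times0$ to nearly round sets.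

**Lemma 7.** For $a\in A$ and $p\ne(a,0)$, with $r=|p-(a,0)|$: $\ |F(p)-(0,f(a))|\approx\sigma_0(a,r)$.

**Proof.** Let $b=f(a)$, $q=F(p)$, $r'=|q-(0,b)|>0$, $(u,v)=\Phi_A(p)=\Phi_B(q)$, $R=\sigma_0(a,r)$, so $\sigma_0^*(b,R)=r$ by (8). The same point $(u,v)$ satisfies both box estimates:
$$|u-a|\le r,\quad|v-b|\le CR,\quad\text{and}\quad|u-a|\ge cr\ \text{or}\ |v-b|\ge cR;$$
$$|v-b|\le r',\quad|u-a|\le C\sigma_0^*(b,r'),\quad\text{and}\quad|v-b|\ge cr'\ \text{or}\ |u-a|\ge c\,\sigma_0^*(b,r').$$

*Upper bound for $r'$.* If $|v-b|\ge cr'$, then $cr'\le CR$. Otherwise $c\,\sigma_0^*(b,r')\le|u-a|\le r=\sigma_0^*(b,R)$. By (S1), $m(r'/R)\,\sigma_0^*(b,R)\le\sigma_0^*(b,r')$, so $m(r'/R)\le C$ and $r'\le M(C)R$.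

*Lower bound for $r'$.* If $|v-b|\ge cR$, then $r'\ge cR$. Otherwise $cr\le|u-a|\le C\sigma_0^*(b,r')$. By (S1), $\sigma_0^*(b,r')\le M(r'/R)\,\sigma_0^*(b,R)=M(r'/R)\,r$. So $M(r'/R)\ge c$, and $r'\ge m(c)R$. $\square$

The second lemma is the cancellation.

**Lemma 8.** For $p\notin A\times0$ and $q=F(p)$: $\ \tau(p)\,\tau^*(q)\approx1$.

**Proof.** **Step 1: both factors in terms of distances.** Let $p=(x,y)$, let $a\in A$ be nearest to $x$, and $r=|p-(a,0)|=\operatorname{dist}(p,A\times0)$. Then $r\le s(p)\le C_dr$, since $r^2=|y|^2+\operatorname{dist}(x,A)^2$, and $a$ is near $(x,s)$. So by (12) and (S1)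
$$\tau(p)\approx\frac{\sigma_0(a,s)}s\approx\frac Rr,\qquad R=\sigma_0(a,r).$$
Let $q=(x',y')$, let $b'\in B$ be nearest to $y'$, and $r'=|q-(0,b')|=\operatorname{dist}(q,0\times B)>0$. Likewise $\tau^*(q)\approx\sigma_0^*(b',r')/r'$. Put $b=f(a)$, $a'=f^{-1}(b')$. The points $b$ and $b'$ may differ, and the rest of the proof shows that this does no harm.

**Step 2: $r'\le CR$, and $b,b'$ are interchangeable at scale $R$.** By Lemma 7, $|q-(0,b)|\le CR$. So $r'\le CR$ and
$$|b-b'|\le|b-y'|+|y'-b'|\le|q-(0,b)|+r'\le CR .$$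
By (S2) and (S1) for $\sigma_0^*$, $\sigma_0^*(b',R)\approx\sigma_0^*(b,R)=r$. Write $\sigma_0^*(b',R)=\lambda r$ with $\lambda\approx1$. By (8), $R=\sigma_0(a',\lambda r)$, and so $\sigma_0(a',r)\approx R$ by (S1).

**Step 3: $r'\ge cR$.** Since $r$ is the distance from $p$ to $A\times0$, $|p-(a',0)|\ge r$. Lemma 7 at $a'$ gives
$$r'=|q-(0,b')|\ge c\,\sigma_0(a',|p-(a',0)|)\ge c\,\sigma_0(a',r)\ge cR .$$

**Step 4: conclusion.** Thus $r'\approx R$, hence $\sigma_0^*(b',r')\approx\sigma_0^*(b',R)\approx r$ and $\tau^*(q)\approx r/R$. With $\tau(p)\approx R/r$ this proves the lemma. $\square$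

## Bounded linear dilatation and the end of the proof

For a homeomorphism $F$ of $\mathbb R^N$ let
$$H_F(p)=\limsup_{r\to0}\frac{\max_{|p'-p|=r}|F(p')-F(p)|}{\min_{|p'-p|=r}|F(p')-F(p)|}.$$
If $F$ is a $C^1$ diffeomorphism near $p$, then $F(p')-F(p)=DF(p)(p'-p)+o(|p'-p|)$ gives $H_F(p)=\|DF(p)\|\,\|DF(p)^{-1}\|$. A homeomorphism between domains of $\mathbb R^N$, $N\ge2$, is *quasiconformal* if (in one of the equivalent definitions) it lies in $W^{1,N}_{\mathrm{loc}}$ and $\|DF\|^N\le K|\det DF|$ almost everywhere for some $K$. We use this notion only as the link between two standard theorems: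

* Gehring's theorem (the metric definition of quasiconformality; Väisälä, *Lectures on $n$-dimensional quasiconformal mappings*, Thm 34.1): a homeomorphism between domains of $\mathbb R^N$, $N\ge2$, with bounded $H_F$ is quasiconformal.
* A quasiconformal homeomorphism of $\mathbb R^N$ onto itself, $N\ge2$, is quasisymmetric (Väisälä, *Quasi-symmetric embeddings in Euclidean spaces*, Trans. AMS 264 (1981); also Heinonen–Koskela, Acta Math. 181 (1998)).

**Proof of (∗).** By the reductions, $A$ and $B$ are closed with at least two points, and $F=\Phi_B^{-1}\circ\Phi_A$. We bound $H_F$ everywhere.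

*At $p=(a,0)$, $a\in A$.* By Lemma 7, $|F(p')-F(p)|\approx\sigma_0(a,r)$ for all $p'$ with $|p'-p|=r$, so $H_F(p)\le C$.

*At $p\notin A\times0$.* With $q=F(p)$, formula (2) holds, since $DF(p)=D\Phi_B(q)^{-1}D\Phi_A(p)$. The middle matrix of (2) has the two singular values $\tau^*(q)^{-1}$ and $\tau(p)$. Hence
$$H_F(p)=\|DF(p)\|\,\|DF(p)^{-1}\|\le C\max\big(1,\ \tau(p)\tau^*(q),\ (\tau(p)\tau^*(q))^{-1}\big)\le C$$
by Lemma 8.

So $H_F$ is bounded on $\mathbb R^{n+m}$, and $n+m\ge2$. By the two theorems $F$ is QS. It satisfies $F(a,0)=(0,f(a))$ and is a $C^1$ diffeomorphism off $A\times0$ onto its image. This proves (∗), and with it Theorem 1. $\square$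

**Proof of the Corollary.** Let $A,B\subset\mathbb R^n$ be connected and $f:A\to B$ a QS homeomorphism. If $A=\emptyset$ or $n=0$, take $F=\mathrm{id}$. Otherwise $f$ is power-QS by Proposition 2. Theorem 1 with $m=n$ gives, for every $N\ge2n>n$, a QS homeomorphism $F:\mathbb R^N\to\mathbb R^N$ with $F(a,0)=(f(a),0)$, that is, $F|_A=f$. When $N=2n$ and $A$ is closed with at least two points, this $F$ is $\Phi_B^{-1}\circ\Phi_A$ followed by the interchange of the two factors $\mathbb R^n$. $\square$
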